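# Extensions of MIPC without modal companions

## 1. Logics of Kripke frames have modal companions

The Gödel translation reads intuitionistic formulas inside classical modal logic. In its monadic version we add one pair of quantifiers $\forall,\exists$ on each side. The question of this lecture is whether every logic on the intuitionistic side arises as the set of formulas whose translations hold in some logic on the classical side. We begin with a case where the answer is yes and the proof is short. First, the exact definitions.

**Definition 1.1 (MIPC).** The language of MIPC has propositional letters, $\bot,\wedge,\vee,\to$ and two unary operators $\forall,\exists$; we write $\neg\varphi$ for $\varphi\to\bot$. MIPC is Prior's monadic intuitionistic propositional calculus, the monadic fragment of intuitionistic predicate logic: $\varphi\in\mathrm{MIPC}$ iff the following is provable in intuitionistic predicate logic. Replace each letter $p$ by $P(x)$, with $P$ a unary predicate and $x$ one fixed variable, and read $\forall,\exists$ as $\forall x,\exists x$. An *extension of MIPC* is a set of formulas of this language that contains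 MIPC and is closed under modus ponens, uniform substitution and the rule $\varphi/\forall\varphi$.

**Definition 1.2 (MS4).** The language of MS4 is classical propositional logic with unary modalities $\Box,\forall$, and $\exists:=\neg\forall\neg$. MS4 is the least set of formulas that contains the S4 axioms for $\Box$, the S5 axioms for $\forall$ and the left commutativity axiom $\Box\forall p\to\forall\Box p$, and is closed under modus ponens, uniform substitution, and necessitation for $\Box$ and for $\forall$. It is the monadic fragment of predicate S4. A *normal extension of MS4* is a set of formulas that contains MS4 and is closed under the same rules.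

**Definition 1.3 (translation and companions).** The monadic Gödel translation is
$$T(\bot)=\bot,\quad T(p)=\Box p,\quad T(\varphi\wedge\psi)=T(\varphi)\wedge T(\psi),\quad T(\varphi\vee\psi)=T(\varphi)\vee T(\psi),$$
$$T(\varphi\to\psi)=\Box(\neg T(\varphi)\vee T(\psi)),\quad T(\forall\varphi)=\Box\forall T(\varphi),\quad T(\exists\varphi)=\exists T(\varphi).$$
Let $L$ be an extension of MIPC and $M$ a normal extension of MS4. Then $M$ is a *modal companion* of $L$, and $L$ is the *intuitionistic fragment* of $M$, if for every formula $\varphi$ in the language of MIPC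
$$\varphi\in L\iff T(\varphi)\in M .$$

So the question reads: does every extension $L$ of MIPC have at least one modal companion?

Two cases can be done by hand. If $L$ is the set of all formulas, the set of all modal formulas is a companion. If $L$ is the set of formulas that become classical tautologies when all quantifiers are erased, let $M$ be the set of modal formulas that become tautologies when all $\Box$ and $\forall$ are erased. Erasing in $T(\chi)$ gives the erasure of $\chi$, with $\varphi\to\psi$ written as $\neg\varphi\vee\psi$. So $M$ is a companion of $L$. This second logic is the logic of a one-point frame, and the argument extends to all frames.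

**Definition 1.4 (frames).** A *frame* is a triple $(X,R,E)$ with $R$ a quasi-order on $X$ and $E$ an equivalence relation on $X$ such that
$$x\,E\,x'\,R\,y'\quad\text{implies}\quad x\,R\,y\,E\,y'\ \text{ for some } y. \tag{1}$$

Think of an $E$-class as a state of knowledge, and of its points as the individuals in that state. Condition (1) says that if one individual of a state can pass to a later state, every individual of that state can. For a non-example take $X=\{x,x',y'\}$ with classes $\{x,x'\}$ and $\{y'\}$ and $x'Ry'$ as the only nontrivial instance of $R$. Then (1) fails, and left commutativity fails too: for $S=\{x,x'\}$ (with $\Box,\forall$ as below) we have $\forall S=S$, so $\Box\forall S=\{x\}$, while $\Box S=\{x\}$ and $\forall\Box S=\emptyset$.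

For modal formulas a valuation sends letters to arbitrary subsets of $X$; Boolean connectives are set operations, and
$$\Box S=\{x: xRy\Rightarrow y\in S\},\qquad \forall S=\{x:xEz\Rightarrow z\in S\},\qquad \exists S=E[S].$$
For MIPC-formulas a valuation sends letters to upsets of $R$; $\bot,\wedge,\vee$ are $\emptyset,\cap,\cup$, and for upsets $U,V$
$$U\to V=\{x: xRy\in U\Rightarrow y\in V\},\qquad \forall U=\{x: xRyEz\Rightarrow z\in U\},\qquad \exists U=E[U].$$
These are upsets again. For $\to$ and $\forall$ this is transitivity of $R$. For $\exists$, let $x\,E\,u\in U$ and $xRy$; by (1), $uRy''Ey$ for some $y''$, which lies in $U$, so $y\in E[U]$. Write $\mathrm{Up}(X)$ for the algebra of upsets with these operations, and $\mathcal P(X)$ for the powerset with $\Box,\forall$.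

Why does $T(\forall\varphi)$ carry a $\Box$ while $T(\exists\varphi)$ does not? Take $X=\{r,y,z\}$ with $rRy$ the only nontrivial instance of $R$ and classes $\{r\},\{y,z\}$. The set $S=\{r,y\}$ is an upset. In $\mathcal P(X)$ we get $\forall S=\{r\}$, which is not an upset, and $\Box\forall S=\emptyset$, the value of $\forall S$ in $\mathrm{Up}(X)$. On the other hand $\exists S=X$ is an upset.

An extension $L$ is *complete* for a class of frames if $L$ is exactly the set of formulas that have value $X$ under all valuations in $\mathrm{Up}(X)$, for all frames of the class. Completeness for a class of algebras is meant in the same way.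

**Proposition 1.5.** If $L$ is complete for a class $\mathcal K$ of frames, then $L$ has a modal companion.

**Proof.** Let $M$ be the set of modal formulas valid in $\mathcal P(X)$ for all $(X,R,E)\in\mathcal K$. First, $M$ is a normal extension of MS4: the S4 and S5 axioms hold since $R$ is a quasi-order and $E$ an equivalence, and the rules preserve validity. For left commutativity let $x\in\Box\forall S$ and $xEx'Ry'$. By (1), $xRyEy'$ for some $y$. Then $y\in\forall S$, so $y'\in S$. As $x',y'$ were arbitrary, $x\in\forall\Box S$.

Next, let $v$ be any valuation in $\mathcal P(X)$, and let $v'(p)=\Box v(p)$, an upset. By induction on $\chi$, the value of $T(\chi)$ under $v$ in $\mathcal P(X)$ equals the value of $\chi$ under $v'$ in $\mathrm{Up}(X)$. For letters this is the definition of $v'$; $\bot,\wedge,\vee,\exists$ are the same set operations on both sides; for upsets $U,V$ the set $\Box(\neg U\cup V)$ is $U\to V$, and $\Box\forall U=\{x:xRyEz\Rightarrow z\in U\}$. Every valuation $u$ in upsets is of the form $v'$: take $v=u$. So $T(\chi)$ is valid in $\mathcal P(X)$ iff $\chi$ is valid in $\mathrm{Up}(X)$, and hence $T(\chi)\in M$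 iff $\chi\in L$. This ends the proof.

What changes in general? The proof needs only that $L$ is determined by algebras that are the "open part" of a modal algebra. For a frame, the upsets sit inside the full powerset, where all quantifiers exist. An arbitrary $L$ need not come from frames. We shall see that it is enough that the algebras have finitely many "closed" elements, that this finiteness is used at a single point, and that at this point things can go irreparably wrong: the answer to the question is no.

## 2. Skeletons of MS4-algebras and a criterion

**Definition 2.1.** An *MS4-algebra* is a Boolean algebra $\mathfrak B$ with operations $\Box,\forall$ satisfying the MS4 axioms. That is, $\Box 1=1$, $\Box(x\wedge y)=\Box x\wedge\Box y$, $\Box x\le x$, $\Box x\le\Box\Box x$; the same for $\forall$; $\exists x\le\forall\exists x$, where $\exists x=\neg\forall\neg x$; and $\Box\forall x\le\forall\Box x$. Call $x$ *open* if $\Box x=x$ and *fixed* if $\forall x=x$.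

For $\mathcal P(X)$ on a frame, the open sets are the upsets and the fixed sets are the unions of $E$-classes.

From S5 we use the following. The fixed elements form a Boolean subalgebra: they are closed under $1$ and $\wedge$, and if $x$ is fixed then $\neg x=\neg\forall x=\exists\neg x\le\forall\exists\neg x=\forall\neg x$, so $\neg x$ is fixed. Each $\exists x$ is fixed, $x\le\exists x$, and if $x\le y$ with $y$ fixed, then $\exists x\le\exists y=\neg\forall\neg y=y$. So $\exists x$ is the least fixed element above $x$. Finally, $\exists(x\vee y)=\exists x\vee\exists y$.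

**Fact 2.2.** If $x$ is fixed, then $\Box x$ is fixed.

**Proof.** $\Box x=\Box\forall x\le\forall\Box x\le\Box x$.

**Fact 2.3.** If $x$ is open, then $\exists x$ is open.

**Proof.** Put $y:=\Box\exists x$, which is fixed by Fact 2.2. Since $x=\Box x\le\Box\exists x=y$, and $\exists x$ is the least fixed element above $x$, we get $\exists x\le y\le\exists x$.

Let $\rho(\mathfrak B)$ be the set of open elements. It is closed under $0,1,\wedge$; under $\vee$, since $x\vee y=\Box x\vee\Box y\le\Box(x\vee y)$; under $a\to b:=\Box(\neg a\vee b)$; under $a\mapsto\Box\forall a$; and under $\exists$ by Fact 2.3. For open $c$ we have $c\le a\to b$ iff $c\le\neg a\vee b$ iff $c\wedge a\le b$, so $\rho(\mathfrak B)$ is a Heyting algebra. We interpret MIPC-formulas in $\rho(\mathfrak B)$ by these operations, with $\forall$ read as $\Box\forall$, and call the algebras $\rho(\mathfrak B)$ *skeletons*. For example, $\rho(\mathcal P(X))=\mathrm{Up}(X)$.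

By induction on $\chi$, the value of $T(\chi)$ in $\mathfrak B$ under $v$ is the value of $\chi$ in $\rho(\mathfrak B)$ under $p\mapsto\Box v(p)$: each clause of $T$ is the definition of the corresponding operation. Every valuation into open elements has the form $p\mapsto\Box v(p)$. Therefore
$$T(\chi)\text{ is valid in }\mathfrak B\iff\chi\text{ has value }1\text{ in }\rho(\mathfrak B)\text{ under all valuations.}\tag{2}$$

We also need completeness. For a normal extension $M$ of MS4, formulas modulo "$\varphi\leftrightarrow\psi\in M$" form an MS4-algebra, the Lindenbaum algebra of $M$, and a formula belongs to $M$ iff it is valid there. (If $\chi\in M$, all substitution instances of $\chi$ are in $M$, so $\chi$ is valid. If $\chi$ is valid, it has value $1$ under the valuation that sends each letter to its own class, so $\chi\in M$.) Conversely, the formulas valid in an MS4-algebra form a normal extension of MS4.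

For an extension $L$ of MIPC let $\tau L$ be the least normal extension of MS4 containing $\{T(\chi):\chi\in L\}$.

**Theorem 1 (criterion).** For an extension $L$ of MIPC the following are equivalent:

1. $L$ has a modal companion;
2. $\tau L$ is a companion of $L$, and then it is the least one;
3. every $\chi\notin L$ is refuted in some skeleton validating $L$.

Moreover, logics having companions are closed under arbitrary intersections. So each $L$ has a least extension with a companion, namely $\{\chi:T(\chi)\in\tau L\}$.

**Proof.** *(1) and (2) are equivalent.* Let $M$ be a companion of $L$. It contains $T(\chi)$ for all $\chi\in L$, so $\tau L\subseteq M$. If $T(\chi)\in\tau L$, then $T(\chi)\in M$, so $\chi\in L$. If $\chi\in L$, then $T(\chi)\in\tau L$ by definition. So $\tau L$ is a companion, contained in every companion. The converse is trivial.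

*(2) and (3) are equivalent.* The formulas valid in $\mathfrak B$ form a normal extension of MS4, so $\mathfrak B$ validates $\tau L$ iff it validates all $T(\chi)$ with $\chi\in L$. By (2) in its displayed form, this holds iff $\rho(\mathfrak B)$ validates $L$. By completeness of $\tau L$ for its algebras and the same display, $T(\chi)\in\tau L$ iff $\chi$ is valid in all skeletons validating $L$. Hence $\tau L$ is a companion of $L$ iff every $\chi$ valid in all skeletons validating $L$ is in $L$, which is condition 3.

*Intersections.* If $M_i$ is a companion of $L_i$ for all $i$, then $\chi\in\bigcap L_i$ iff $T(\chi)\in\bigcap M_i$, so $\bigcap M_i$ is a companion of $\bigcap L_i$. For the empty family take the sets of all formulas. Hence there is a least extension of $L$ with a companion.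

*Identification.* Let $L^\sharp:=\{\chi:T(\chi)\in\tau L\}$. By the above, it is the set of formulas valid in all skeletons validating $L$. It contains $L$, hence MIPC. It is closed under substitution; under modus ponens, since $1\to b=\Box b=b$ in a skeleton; and under $\varphi/\forall\varphi$, since $\Box\forall1=1$. So it is an extension of MIPC, and by its definition $\tau L$ is a companion of it. If $L'\supseteq L$ has a companion $M'$, then $M'$ contains $T(\chi)$ for all $\chi\in L$, so $\tau L\subseteq M'$, and $\chi\in L^\sharp$ gives $T(\chi)\in M'$, so $\chi\in L'$. Thus $L^\sharp\subseteq L'$. This ends the proof.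

## 3. Finitely many closed elements suffice

**Definition 3.1.** A *monadic Heyting algebra* is a Heyting algebra $H$ with a Heyting subalgebra $H_0$ such that for every $a\in H$ there are a least element $\exists a$ of $H_0$ above $a$ and a greatest element $\forall a$ of $H_0$ below $a$. Then $H_0=\{\exists a:a\in H\}$.

Example: $H=\{0<u<1\}$ with $H_0=\{0,1\}$, so $\exists u=1$ and $\forall u=0$. This is $\mathrm{Up}(X)$ for the two-point chain $X=\{x,y\}$, $xRy$, with one $E$-class, and $u=\{y\}$.

By Theorem 1, a sensible plan to answer the question with yes is to show that every monadic Heyting algebra is a skeleton. One embeds $H$ in the Boolean algebra that it generates and tries to extend the operations. The operator $\Box$ makes no difficulty. For $\forall$ one uses the Boolean algebra generated by $H_0$ as the algebra of fixed elements. Here is how far this goes.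

**Theorem 2.** An extension $L$ of MIPC has a modal companion if

(a) $L$ is complete for a class of Kripke frames $(X,R,E)$ ($R$ a quasi-order, $E$ an equivalence, satisfying (1)); or

(b) $L$ is complete for a class of monadic Heyting algebras $H$ with $H_0=\{\exists a:a\in H\}$ finite, in particular if $L$ has the finite model property.

**Proof.** Part (a) is Proposition 1.5. For (b) we show that every $H$ with $H_0$ finite is a skeleton; then condition 3 of Theorem 1 holds.

**Step 1: the operator $\Box$.** Every bounded distributive lattice embeds in a powerset. Let $B$ be the Boolean algebra generated by $H$ in such a powerset (the free Boolean extension of $H$). Each element of $B$ is a finite meet $x=\bigwedge_i(\neg a_i\vee b_i)$ with $a_i,b_i\in H$. For $c\in H$,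
$$c\le x\iff c\wedge a_i\le b_i\text{ for all }i\iff c\le\bigwedge_i(a_i\to b_i).$$
So $\Box x:=\bigwedge_i(a_i\to b_i)$ is the greatest element of $H$ below $x$; in particular it does not depend on the representation. It follows that $\Box1=1$, $\Box x\le x$, $\Box\Box x=\Box x$ and $\Box(x\wedge y)=\Box x\wedge\Box y$. So $B$ is an S4-algebra whose set of open elements is $H$, and $\Box(\neg a\vee b)=a\to b$ on $H$. This is the construction of McKinsey–Tarski 1946.

**Step 2: the operator $\forall$.** Let $B_0$ be the Boolean subalgebra generated by $H_0$. It is finite. Let $\forall x$ be the greatest element of $B_0$ below $x$; it exists since $B_0$ is finite. Then $\forall 1=1$, $\forall x\le x$, $\forall\forall x=\forall x$, $\forall(x\wedge y)=\forall x\wedge\forall y$. The element $\exists x=\neg\forall\neg x$ is the least element of $B_0$ above $x$; it lies in $B_0$, so $\forall\exists x=\exists x$. So $\forall$ is an S5-operator.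

**Step 3: left commutativity.** Elements of $B_0$ are finite meets of elements $\neg a\vee b$ with $a,b\in H_0$, and $H_0$ is a Heyting subalgebra. So $\Box$ maps $B_0$ into $H_0$. Hence $\Box\forall x\in H_0\subseteq B_0$, and $\Box\forall x\le\Box x$, so $\Box\forall x\le\forall\Box x$. Thus $B$ is an MS4-algebra.

**Step 4: the skeleton is $H$ with its own quantifiers.** The open elements of $B_0$ are exactly those of $H_0$: an open $x\in B_0$ is $\Box x\in H_0$. Let $a\in H$. Then $\Box\forall a\in H_0$ is below $a$, and if $d\in H_0$, $d\le a$, then $d\le\forall a$ and $d=\Box d\le\Box\forall a$. So $\Box\forall a$ is the greatest element of $H_0$ below $a$. The least element $\exists a$ of $B_0$ above $a$ is open by Fact 2.3, so it is in $H_0$, and it is the least element of $H_0$ above $a$. Hence $\rho(B)=H$. This ends the proof.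

Finiteness of $H_0$ was used once, in Step 2: an element of $B$ must have a greatest element of $B_0$ below it, or equivalently a least element of $B_0$ above it. We now construct a monadic Heyting algebra where this fails, for an element of the form $h\wedge\neg k$ with $h,k\in H$.

## 4. A monadic Heyting algebra that is not a skeleton

**The poset.** The points of $X$ are $b^i_n$ ($i=1,2,3$, $n\ge0$), $y_n$ ($n\ge0$), $a_n$ ($n$ odd), $t_n$ ($n\ge1$), $o$ and $r$. For $n\ge1$ let $n^*=n$ if $n$ is odd and $n^*=n-1$ if $n$ is even. The order $R$, written $\le$, is given by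

* ${\uparrow}b^i_n=\{b^i_m:m\le n\}$,
* ${\uparrow}a_n=\{a_n\}\cup\{b^1_m,b^2_m:m<n\}$,
* ${\uparrow}y_n=\{y_n\}\cup\{b^i_m:i\le3,\ m\le n\}$,
* ${\uparrow}t_n=\{t_n,y_n,y_{n-1},a_{n^*}\}\cup\{b^i_m:i\le3,\ m\le n\}$,
* ${\uparrow}o=\{o\}$ and ${\uparrow}r=X$.

This is a partial order: transitivity is read off the list, using $n^*\le n$ for $t_n$, and antisymmetry is clear. We say "$x$ sees $y$" for $x\le y$. The classes of $E$ are $\{o\}$, $\{r\}$ and
$$C_n=\{b^1_n,b^2_n,b^3_n,y_n\}\cup\{a_n: n\text{ odd}\}\cup\{t_n:n\ge1\}.$$
Put $C=\bigcup_nC_n$, $V_n=C_0\cup\dots\cup C_{n-1}$, $B^i=\{b^i_n:n\ge0\}$, $A=\{a_n:n\text{ odd}\}$.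

The first levels are $C_0=\{b^i_0,y_0\}$, $C_1=\{b^i_1,y_1,a_1,t_1\}$, $C_2=\{b^i_2,y_2,t_2\}$. Here $a_1$ sees itself and $b^1_0,b^2_0$; $t_1$ sees $y_0,y_1,a_1$ and all $b^i_0,b^i_1$; $t_2$ sees $y_1,y_2,a_1$ and all $b^i_m$ with $m\le2$. What matters is that odd levels contain an $a_n$ and even levels do not, and that $t_n$ can compare $y_n$ with $y_{n-1}$.

From $C_n$ the order leads only into classes $C_m$ with $m\le n$, and each point of $C_n$ sees a point of every $C_m$ with $m\le n$ ($a_n$ sees itself and $b^1_m$ for $m<n$; each $b^i_n$ sees $b^i_m$; $y_n$ and $t_n$ see all $b^i_m$ with $m\le n$). The other classes are singletons. Hence (1) holds and $(X,\le,E)$ is a frame.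

**Uniform sets.** Call $S\subseteq X$ *uniform* if there is $N$ such that for $n\ge N$ the truth values of "$b^i_n\in S$" ($i=1,2,3$), "$y_n\in S$", "$t_n\in S$" do not depend on $n$, and "$a_n\in S$" does not depend on the odd $n\ge N$. For example, $A$, the $B^i$ and the $V_n$ are uniform, and $\{y_n:n\text{ odd}\}$ is not. Uniform sets form a Boolean algebra. Let $\mathcal H$ be the set of uniform upsets.

**Lemma 4.1.** $\mathcal H$, with $\mathcal H_0$ the set of its $E$-invariant members, is a monadic Heyting algebra and a subalgebra of $\mathrm{Up}(X)$. Moreover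
$$\mathcal H_0=\{V\cup O: V\in\{V_n:n\ge0\}\cup\{C\},\ O\subseteq\{o\}\}\cup\{X\}.\tag{3}$$

**Proof.** *Implication.* In $\mathrm{Up}(X)$ we have $U\to V=X\setminus{\downarrow}(U\setminus V)$, so we need that ${\downarrow}S$ is uniform for uniform $S$. Now $b^i_n\in{\downarrow}S$ iff some $b^i_m\in S$ with $m\le n$; $a_n\in{\downarrow}S$ iff $a_n\in S$ or some $b^1_m$ or $b^2_m$ with $m<n$ is in $S$; $y_n\in{\downarrow}S$ iff $y_n\in S$ or some $b^i_m\in S$ with $m\le n$; and $t_n\in{\downarrow}S$ iff one of $t_n,y_n,y_{n-1},a_{n^*}$ is in $S$ or some $b^i_m\in S$ with $m\le n$. All these are eventually constant. Clearly $\mathcal H$ is closed under $\cap,\cup$ and contains $\emptyset,X$.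

*Invariant upsets.* Let $U$ be an $E$-invariant upset. If $r\in U$, then $U=X$. Otherwise $\{n:C_n\subseteq U\}$ is an initial segment of $\omega$, because each point of $C_n$ sees points of all $C_m$, $m\le n$. So $U$ is one of the sets listed in (3), and it is uniform. Conversely the listed sets are $E$-invariant upsets. So $\mathcal H_0$ is the set of all $E$-invariant upsets.

*$\mathcal H_0$ is a Heyting subalgebra.* Only $\to$ needs an argument. Let $U,V\in\mathcal H_0$, $x\in U\to V$, $xEx'$ and $x'\le y'\in U$. By (1), $x\le y\,E\,y'$ for some $y$. Then $y\in U$, so $y\in V$, so $y'\in V$. Hence $x'\in U\to V$.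

*Quantifiers.* For $U\in\mathcal H$ the set $E[U]$ is an upset (Section 1) and $E$-invariant, so it is in $\mathcal H_0$, and it is contained in every $E$-invariant set above $U$. The set $\{x:x\le y\,E\,z\Rightarrow z\in U\}$ is an upset contained in $U$. It is $E$-invariant: if $x$ belongs to it, $xEx'$ and $x'\le y'Ez$, then by (1) $x\le yEy'Ez$ for some $y$, so $z\in U$. And if $G\in\mathcal H_0$, $G\subseteq U$, $x\in G$, $x\le yEz$, then $z\in G\subseteq U$; so it is the greatest member of $\mathcal H_0$ below $U$. Thus the quantifiers of $\mathcal H$ are those of $\mathrm{Up}(X)$. This ends the proof.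

**Where the construction of Section 3 stops.** In $\mathcal H$ take $h=B^1\cup B^2\cup A$ and $k=B^1\cup B^2$, so that $h\setminus k=A$. The Boolean algebra $B_0$ generated by $\mathcal H_0$ consists of the $E$-invariant sets $S$ for which $\{n:C_n\subseteq S\}$ is finite or cofinite: these sets form a Boolean algebra containing $\mathcal H_0$, and they are generated by $C_n=V_{n+1}\setminus V_n$, $C$, $\{o\}$ and $\{r\}=X\setminus(C\cup\{o\})$. A set in $B_0$ above $A$ contains all $C_n$ with $n$ odd, so it contains cofinitely many $C_n$, in particular some $C_n$ with $n$ even. Removing that one leaves a smaller set in $B_0$ above $A$. So $A$ has no least element of $B_0$ above it, and Step 2 of the proof of Theorem 2 breaks down.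

This defeats one construction. Could a larger Boolean algebra do better? In any MS4-algebra the element $D=\exists(h\wedge\neg k)$ exists, even though $h\wedge\neg k$ need not be open. The idea is that $D$ leaves a trace among the open elements, namely $w=\Box(D\vee f)$ for an open $f$, and that this trace satisfies two inequalities that mention only open elements.

**Lemma 4.2.** Let $\mathfrak B$ be an MS4-algebra, $h,k,f$ open, $D=\exists(h\wedge\neg k)$ with $\neg$ the Boolean complement, and $w=\Box(D\vee f)$. For every $e$ that is open and fixed, the following hold in $\rho(\mathfrak B)$, where $\forall$ is the operation $a\mapsto\Box\forall a$ of $\rho(\mathfrak B)$: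
$$w\wedge\forall(h\to k\vee e)\le f\vee e,\tag{4}$$
$$\exists(h\wedge(k\to e))\wedge(e\to w)\le w.\tag{5}$$

**Proof.** *Inequality (4).* Put $g:=\forall(\neg h\vee k\vee e)$, computed in $\mathfrak B$. The element $\forall(h\to k\vee e)$ of $\rho(\mathfrak B)$ is $\Box\forall\Box(\neg h\vee k\vee e)\le g$. Since $g\le\neg(h\wedge\neg k)\vee e$, we get $h\wedge\neg k\le\neg g\vee e$. The right side is fixed, because $g$ and $e$ are. So $D\le\neg g\vee e$, that is, $D\wedge g\le e$. Hence
$$w\wedge\forall(h\to k\vee e)\le(D\vee f)\wedge g\le(D\wedge g)\vee f\le e\vee f.$$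

*Inequality (5).* Since $k\to e\le\neg k\vee e$, we have $h\wedge(k\to e)\le(h\wedge\neg k)\vee e$. Applying $\exists$, and $\exists e=e$, we get $\exists(h\wedge(k\to e))\le D\vee e$. Also $e\to w\le\neg e\vee w$. So the left side of (5) is at most
$$(D\vee e)\wedge(\neg e\vee w)\le D\vee w\le D\vee f.$$
The left side of (5) is open, as $\exists(h\wedge(k\to e))$ is open by Fact 2.3 and $e\to w$ is open. So it is below $\Box(D\vee f)=w$. This ends the proof.

**Proposition 4.3.** $\mathcal H$ is not isomorphic to a skeleton.

**Proof.** Suppose $\mathcal H=\rho(\mathfrak B)$. The open fixed elements of $\mathfrak B$ are the values of $\exists$ on $\rho(\mathfrak B)$, so they are the members of $\mathcal H_0$. Let $h,k$ be as above and $f=B^1\cup B^2\cup B^3\cup A\cup\{o\}$, and let $w\in\mathcal H$ be the element of Lemma 4.2. We test it with $e=V_N$.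

Let $N$ be even. The points of $A$ in $V_{N+1}$ are $a_i$ with $i<N$, so they are in $V_N$. Since $V_{N+1}$ is an upset and $h\setminus k=A$, this gives $V_{N+1}\subseteq(h\to k\cup V_N)$. As $V_{N+1}\in\mathcal H_0$, we get $y_N\in V_{N+1}\subseteq\forall(h\to k\cup V_N)$. But $y_N\notin f\cup V_N$, so $y_N\notin w$ by (4).

Let $N$ be odd. Then $a_N\in h$, and ${\uparrow}a_N\cap k=\{b^1_m,b^2_m:m<N\}\subseteq V_N$. So $a_N\in h\cap(k\to V_N)$ and $y_N\in\exists(h\cap(k\to V_N))$, as $y_NEa_N$. Also ${\uparrow}y_N\cap V_N=\{b^i_m:i\le 3,\ m<N\}\subseteq f\subseteq w$ ($f$ is open and $f\le D\vee f$, so $f\le w$). So $y_N\in(V_N\to w)$, and $y_N\in w$ by (5).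

So $y_N\in w$ exactly for odd $N$, and $w$ is not uniform, a contradiction. This ends the proof.

By contrast, in $\mathcal P(X)$ all is well: there $D=E[A]=\bigcup_{n\text{ odd}}C_n$ and $\Box(D\cup f)=f\cup\{y_n:n\text{ odd}\}$, an upset which is not uniform. (For $t_n$, note that one of $y_n,y_{n-1}$ has even index and lies outside $D\cup f$.)

Proposition 4.3 does not yet give a logic without a companion: by condition 3 of Theorem 1, the logic of $\mathcal H$ could have a companion through other algebras. We need a formula valid in $\mathcal H$ that exploits the obstruction. Before that, let us make sure that $\mathcal H$ has a logic that extends MIPC.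

**Lemma 4.4 (soundness).** If $(X,R,E)$ is a frame, every formula of MIPC is valid in $\mathrm{Up}(X)$.

**Proof.** The purpose is to turn a valuation on the frame into a Kripke model of intuitionistic predicate logic and to use the textbook soundness theorem for such models. Fix a valuation $u$ in upsets, write $u(\chi)$ for the value of $\chi$, and fix $x_0\in X$.

*Worlds and domains.* Worlds are finite sequences. With each world $w$ come its last class, a domain $D_w$ and a map $\pi_w$ from $D_w$ to that class. The initial world is $(K_0)$ with $K_0$ the $E$-class of $x_0$, $D=K_0\times\{0\}$, $\pi(z,0)=z$. If $w$ is a world obtained after $n$ steps, $K'$ is an $E$-class and $s:D_w\to K'$ satisfies $\pi_w(d)\,R\,s(d)$ for all $d\in D_w$, then $w$ extended by $(s,K')$ is a world $w'$ with last class $K'$, $D_{w'}=D_w\cup(K'\times\{n+1\})$, $\pi_{w'}(d)=s(d)$ for $d\in D_w$ and $\pi_{w'}(z,n+1)=z$. Worlds are ordered by being an initial segment. Three properties hold: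

1. $\pi_w$ maps $D_w$ onto the last class of $w$.
2. If $w\le w'$ and $d\in D_w$, then $\pi_w(d)\,R\,\pi_{w'}(d)$.
3. If $d\in D_w$ and $\pi_w(d)\,R\,y$, there is $w'\ge w$ with $\pi_{w'}(d)=y$.

The first two are clear. For the third let $K'$ be the class of $y$. For each $d'\in D_w$ we have $\pi_w(d')\,E\,\pi_w(d)\,R\,y$, so by (1) we can choose $s(d')\in K'$ with $\pi_w(d')\,R\,s(d')$. Choose $s(d)=y$, and extend $w$ by $(s,K')$.

*Truth.* Let $P(d)$ hold at $w$ iff $\pi_w(d)\in u(p)$. By property 2 this is preserved upward. We claim that for every MIPC-formula $\chi$, the predicate formula of $\chi$ holds at $w$ with $x:=d$ iff $\pi_w(d)\in u(\chi)$. The cases of letters, $\bot,\wedge,\vee$ are immediate. For $\varphi\to\psi$: by properties 2 and 3, the points $\pi_{w'}(d)$ with $w'\ge w$ are exactly the $R$-successors of $\pi_w(d)$. For $\exists\varphi$: by property 1, some $d'\in D_w$ has $\pi_w(d')\in u(\varphi)$ iff some point of the class of $\pi_w(d)$ is in $u(\varphi)$. For $\forall\varphi$: the formula holds at $w$ iff $\pi_{w'}(d')\in u(\varphi)$ for all $w'\ge w$, $d'\in D_{w'}$. The points $\pi_{w'}(d')$ are exactly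 the $z$ with $\pi_w(d)RyEz$ for some $y$: on the one hand $\pi_w(d)\,R\,\pi_{w'}(d)\,E\,\pi_{w'}(d')$; on the other hand, if $\pi_w(d)RyEz$, property 3 gives $w'$ with $\pi_{w'}(d)=y$, and property 1 gives $d'$ with $\pi_{w'}(d')=z$.

If $\chi\in\mathrm{MIPC}$, its predicate formula holds at the initial world with $x:=(x_0,0)$, so $x_0\in u(\chi)$. This ends the proof.

The standard soundness of MIPC for all monadic Heyting algebras is found in Monteiro–Varsavsky 1957 and in G. Bezhanishvili, *Varieties of monadic Heyting algebras I*, Studia Logica 1998; we need only the case just proved. Since $\mathcal H$ is a subalgebra of $\mathrm{Up}(X)$, every formula of MIPC is valid in $\mathcal H$, and validity is preserved by modus ponens, substitution and $\varphi/\forall\varphi$. So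
$$L:=\{\chi:\chi\text{ has value }X\text{ under all valuations in }\mathcal H\}$$
is an extension of MIPC.

## 5. Two formulas and the transfer from $T(F)$ to $T(\Phi)$

A formula has to do three things that the proof of Proposition 4.3 did by hand. It must force the valuation to look like $h,k,f$ above; this is the task of $\Delta$ and $\Theta$. It must speak about $w$; we use a letter for it. And it must replace the infinitely many tests $e=V_N$ by finitely many terms. For the last point, observe that one well-chosen $N$ suffices. If $w$ is uniform, then $W=\{n:y_n\in w\}$ is finite or cofinite, so it cannot alternate forever: there is a least $N\ge1$ such that $N$ and $N-1$ are both in $W$ or both outside. Test with $e=\emptyset$ to start the alternation at $0\notin W$, and with $e=V_N$ to get the contradiction at level $N$. The points $t_n$ are there to make this $N$ definable: $t_N$ sees $y_N$ and $y_{N-1}$.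

The letters are $p,q_1,q_2,q_3,w$. Put

* $P:=\exists p$, $\quad c:=\neg P$, $\quad f:=\neg q_1\vee\neg q_2\vee\neg q_3$,
* $h:=c\wedge\neg q_3$, $\quad k:=q_1\vee q_2$, $\quad m:=f\vee(h\to k)$,
* $j(e):=\forall(h\to k\vee e)$, $\quad s(e):=\exists(h\wedge(k\to e))$,
* $\bar w:=w\vee f$, $\quad\theta:=((m\to\bar w)\to m)\wedge((m\wedge\bar w\to f)\to m)$, $\quad e_1:=\forall\theta$,
* $A_U(e):=\ \bar w\wedge j(e)\to f\vee e$, $\quad A_E(e):=\ s(e)\wedge(e\to\bar w)\to\bar w$,
* $\alpha:=A_U(\bot)\wedge A_U(e_1)\wedge A_E(e_1)$,
* $\Delta:=\bigwedge_{i}(c\to\exists q_i)\wedge\bigwedge_{i<j}\neg(q_i\wedge q_j)$, $\quad\Theta:=\neg P\vee\neg\neg P\vee(h\to k)$,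
* $\Phi:=\Delta\to\Theta$, $\qquad F:=\Delta\wedge\alpha\to\Theta$.

The letter $w$ occurs only in $\alpha$. The formulas $A_U$ and $A_E$ are the inequalities (4) and (5). We shall see in Section 6 that $\theta$ fails at $t_n$ exactly when $W$ does not alternate between $n-1$ and $n$, so that $e_1$ is $V_N\cup\{o\}$ for the $N$ above. Let $\mathrm{MIPC}+F$ be the least extension of MIPC containing $F$.

**Theorem 3.** (i) If $M$ is a normal extension of MS4 and $T(F)\in M$, then $T(\Phi)\in M$.

(ii) There is an extension $L$ of MIPC with $F\in L$ and $\Phi\notin L$.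

Hence no extension $L'$ of MIPC with $F\in L'$, $\Phi\notin L'$ has a modal companion. In particular $L$ and the finitely axiomatizable logic $\mathrm{MIPC}+F$ have none. So not every extension of MIPC has a modal companion.

**The "hence" part follows from (i) and (ii).** If $M$ were a companion of such an $L'$, then $F\in L'$ gives $T(F)\in M$, so $T(\Phi)\in M$ by (i), so $\Phi\in L'$, a contradiction. Also $\mathrm{MIPC}+F\subseteq L$, so $\Phi\notin\mathrm{MIPC}+F$.

**Proof of (i).** The purpose is to show that in a skeleton the extra premise $\alpha$ can always be made true by choosing $w$. Let $T(F)\in M$, and let $\mathfrak B$ be the Lindenbaum algebra of $M$. By (2), $F$ is valid in $\rho(\mathfrak B)$, and it suffices to show that $\Phi$ is valid in $\rho(\mathfrak B)$.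

Fix open values for $p,q_1,q_2,q_3$, and let $h,k,f$ denote the resulting open values. Give the letter $w$ the open value
$$w:=\Box(D\vee f),\qquad D:=\exists(h\wedge\neg k)\in\mathfrak B\quad(\neg\text{ Boolean}).$$
Since $f=\Box f\le w$, we have $\bar w=w$. The element $0$ is open and fixed. The value of $e_1$ is $\Box\forall\theta$, which is open, and fixed by Fact 2.2. So Lemma 4.2 applies to $e=0$ and $e=e_1$. Inequality (4) says that $A_U(0)$ and $A_U(e_1)$ have value $1$ (in $\rho(\mathfrak B)$, $a\to b=1$ iff $a\le b$), and (5) says the same of $A_E(e_1)$. So $\alpha=1$. Validity of $F$ gives $\Delta=\Delta\wedge\alpha\le\Theta$. As $w$ does not occur in $\Delta$ or $\Theta$, this says that $\Phi=1$ under the given values of $p,q_1,q_2,q_3$. This ends the proof of (i).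

Note that $e_1$ depends on $w$, while $w$ does not depend on $e_1$; so there is no circularity. The term $e_1$ may be as complicated as we like, since Lemma 4.2 holds for all open fixed $e$.

## 6. $F$ holds in $\mathcal H$ and $\Phi$ does not

We prove (ii) for the logic $L$ of $\mathcal H$.

**$\Phi\notin L$.** Let $p=\{o\}$ and $q_i=B^i$, which are uniform upsets. Then $P=\{o\}$, $c=X\setminus{\downarrow}\{o\}=X\setminus\{o,r\}=C$, $\exists q_i=C$, and the $q_i$ are disjoint, so $\Delta=X$. Further $\neg P=C$ and $\neg\neg P=X\setminus{\downarrow}C=\{o\}$. The points of $C$ that see no point of $B^3$ form $h=B^1\cup B^2\cup A$, and $k=B^1\cup B^2$. Since $r\le a_1\in h\setminus k$, we have $r\notin(h\to k)$. So $r\notin\Theta$, and $\Phi\ne X$.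

**$F\in L$.** Suppose that for some valuation in $\mathcal H$ there is $x\in\Delta\cap\alpha$ with $x\notin\Theta$. We derive a contradiction in seven steps. Steps 1 to 5 show that the valuation is essentially the one just used, Step 6 computes $e_1$, and Step 7 runs the parity argument of Proposition 4.3 at one level.

**Step 1: locating $x$; we show $x=r$.** Note that $P=\exists p\in\mathcal H_0$. If $x=o$, then $x\in P$ gives $x\in\neg\neg P$, and $x\notin P$ gives $x\in\neg P$, because ${\uparrow}o=\{o\}$. Let $x\in C$; then ${\uparrow}x\subseteq C$. If $P\cap C=\emptyset$, then $x\in\neg P$. Otherwise $P$, being an $E$-invariant upset, contains some $C_n$ and hence $C_0$. Every point of $C$ sees a point of $C_0$, so no point of ${\uparrow}x$ is in $\neg P$, and $x\in\neg\neg P$. As $x\notin\Theta$, only $x=r$ remains.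

**Step 2: the value of $P$; we show $P=\{o\}$ and $c=C$.** Since $r\notin\neg P$, we have $P\ne\emptyset$; since $r\notin\neg\neg P$, we have $\neg P\ne\emptyset$. So $r\notin P$, as otherwise $P=X$ and $\neg P=\emptyset$. If $P$ contained $o$ and met $C$, then $C_0\cup\{o\}\subseteq P$, every point would see $P$, and $\neg P=\emptyset$. So there are two cases: $P=\{o\}$ and $c=X\setminus\{o,r\}=C$; or $\emptyset\ne P\subseteq C$, and then $C\cup\{r\}\subseteq{\downarrow}P$ and $c=\{o\}$. In the second case $r\in\Delta$ gives $c\subseteq\exists q_i$, so $o\in E[q_i]$, and $o\in q_i$ for all $i$ since $\{o\}$ is an $E$-class. This contradicts $r\in\neg(q_1\wedge q_2)$. So $P=\{o\}$ and $c=C$.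

Since $r$ is below all points, $r\in\Delta$ now says that $C\subseteq\exists q_i$ for all $i$ and that the $q_i$ are pairwise disjoint. In particular the $q_i$ are nonempty, and $r\notin q_i$, since otherwise $q_i=X$ would meet the others.

**Step 3: the values of the $q_i$ on $C$; we show $q_i\cap C=B^{\sigma(i)}$ for some permutation $\sigma$ of $\{1,2,3\}$.** Let $n$ be even. Each $q_i$ meets $C_n$, since $C_n\subseteq E[q_i]$. As $n$ is even, there is no $a_n$, and every point of $C_n$ sees some $b^l_n$. So the upset $q_i$ contains some $b^l_n$. The sets $\{l:b^l_n\in q_i\}$ for $i=1,2,3$ are nonempty and disjoint subsets of $\{1,2,3\}$, so they are singletons $\{\sigma_n(i)\}$ with $\sigma_n$ a permutation. Since $b^{\sigma_n(i)}_n\le b^{\sigma_n(i)}_0$, the latter is in $q_i$, so $\sigma_n(i)=\sigma_0(i)$. Put $\sigma:=\sigma_0$. Since $q_i$ is an upset containing $b^{\sigma(i)}_n$ for all even $n$, we get $B^{\sigma(i)}\subseteq q_i$. By disjointness $q_i$ contains no point of the other two $B^l$. The points $y_n,t_n$ see points of all three $B^l$, and $a_n$ sees points of $B^1$ and of $B^2$ (as $n\ge1$). So these points lie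 in no $q_i$.

**Step 4: the label 3; we show $\sigma(3)=3$.** As $c=C$, the set $h=c\cap\neg q_3$ consists of the points of $C$ that see no point of $B^{\sigma(3)}$. If $\sigma(3)\in\{1,2\}$, then $y_n$, $t_n$, $a_n$ all see $B^{\sigma(3)}$, so $h$ is the union of the other two $B^l$, which are contained in $q_1\cup q_2=k$. Then $h\subseteq k$ and $r\in X=(h\to k)\subseteq\Theta$, a contradiction. So $\sigma(3)=3$, and
$$h=B^1\cup B^2\cup A,\qquad k\cap C=B^1\cup B^2,\qquad h\setminus k=A.$$

**Step 5: computing $f$ and $m$.** A point of $C$ is in $f=\neg q_1\cup\neg q_2\cup\neg q_3$ iff it sees no point of at least one $B^l$. This holds for all points of the $B^l$ and of $A$ (which see nothing in $B^3$), and fails for $y_n$ and $t_n$. The point $o$ lies in at most one $q_i$, so $o\in f$. The point $r$ sees all $q_i$, so $r\notin f$. Thus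
$$f=B^1\cup B^2\cup B^3\cup A\cup\{o\}.$$
Next, $(h\to k)=X\setminus{\downarrow}A$, and ${\downarrow}A=A\cup\{t_n:n\ge1\}\cup\{r\}$, because $t_n\le a_{n^*}$ and no $y_n$ or $b^i_n$ is below a point of $A$. Since $A\subseteq f$,
$$m=f\cup(h\to k)=X\setminus(\{t_n:n\ge1\}\cup\{r\}).$$

**Step 6: computing $e_1$.** We have $\bar w=w\cup f$. Let $W=\{n:y_n\in\bar w\}=\{n:y_n\in w\}$; the two sets agree as $y_n\notin f$. Since $w$ is uniform, $W$ is finite or cofinite.

Consider $t_n$. It is not in $m$, and ${\uparrow}t_n\cap m=\{y_n,y_{n-1}\}\cup({\uparrow}t_n\cap f)$ with $f\subseteq\bar w$. So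
$$t_n\in(m\to\bar w)\iff n,n-1\in W,\qquad t_n\in(m\wedge\bar w\to f)\iff n,n-1\notin W.$$
The only point of ${\uparrow}t_n$ outside $m$ is $t_n$ itself. So, for any upset $G$, $t_n\in(G\to m)$ iff $t_n\notin G$. Applying this to $G=(m\to\bar w)$ and to $G=(m\wedge\bar w\to f)$, we find that $t_n\in\theta$ iff exactly one of $n,n-1$ is in $W$. Any other point $z$ of $C\cup\{o\}$ satisfies ${\uparrow}z\subseteq m$, because a point of $C\cup\{o\}$ that sees some $t_n$ is equal to it. So $z\in\theta$. Altogether
$$\theta\cap(C\cup\{o\})=(C\cup\{o\})\setminus\{t_n:\ n\ge 1,\ (n\in W\Leftrightarrow n-1\in W)\}.$$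
As $W$ is finite or cofinite, there is a least $N\ge1$ with $N\in W\Leftrightarrow N-1\in W$. Then $V_N\cup\{o\}\subseteq\theta$, while $t_N\in C_N\setminus\theta$. By the list (3), the greatest member of $\mathcal H_0$ inside $\theta$ is
$$e_1=\forall\theta=V_N\cup\{o\}.$$

**Step 7: the contradiction.** Since $r\in\alpha$ and $r$ is below all points, the implications in $\alpha$ hold as inclusions between subsets of $X$.

*The start.* $A_U(\bot)$ says $\bar w\cap j(\bot)\subseteq f$. The set $C_0=V_1\in\mathcal H_0$ is an upset with no point of $A=h\setminus k$, so $C_0\subseteq(h\to k)$, and hence $C_0\subseteq\forall(h\to k)=j(\bot)$. As $y_0\in C_0\setminus f$, we get $y_0\notin\bar w$, i.e. $0\notin W$. By minimality of $N$, membership in $W$ changes at each $n$ with $1\le n<N$; so for $n<N$ we have $n\in W$ iff $n$ is odd. Moreover $N\in W$ iff $N-1\in W$ iff $N-1$ is odd iff $N$ is even.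

*Case $N$ even.* Then $y_N\in\bar w$. The points of $A$ in $V_{N+1}$ are the $a_i$ with $i\le N$ odd; so $i<N$ and $a_i\in V_N\subseteq e_1$. Since $V_{N+1}$ is an upset and $h\setminus k=A$, this gives $V_{N+1}\subseteq(h\to k\vee e_1)$. As $V_{N+1}\in\mathcal H_0$, we get $C_N\subseteq V_{N+1}\subseteq j(e_1)$. So $y_N\in\bar w\cap j(e_1)$, but $y_N\notin f\cup e_1$. This contradicts $A_U(e_1)$.

*Case $N$ odd.* Then $y_N\notin\bar w$. The point $a_N$ exists and is in $h$, and ${\uparrow}a_N\cap k=\{b^1_m,b^2_m:m<N\}\subseteq V_N\subseteq e_1$. So $a_N\in h\wedge(k\to e_1)$, and $y_N\in C_N\subseteq s(e_1)$. Moreover ${\uparrow}y_N\cap e_1=\{b^i_m:i\le3,\ m<N\}\subseteq f\subseteq\bar w$, so $y_N\in(e_1\to\bar w)$. By $A_E(e_1)$, $y_N\in\bar w$, a contradiction.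

So $F\in L$. This proves (ii) and completes the proof of Theorem 3.

**Corollary 6.1.** The logics of Theorem 3, that is, all extensions $L'$ of MIPC with $F\in L'$ and $\Phi\notin L'$, are Kripke incomplete and lack the finite model property.

**Proof.** Otherwise they would have a companion by Theorem 2.

## 7. Continuum many extensions without a companion

**Theorem 4.** Exactly $2^{\aleph_0}$ extensions of MIPC have no modal companion.

The language is countable, so there are at most $2^{\aleph_0}$ extensions. For the lower bound we intersect $L$ with logics of finite algebras that satisfy $F$, chosen so that different choices can be told apart. We use two results of Jankov, where $\mathbf{SH}(K)$ is the class of algebras isomorphic to subalgebras of homomorphic images of $K$.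

* (Jankov 1963) For every finite subdirectly irreducible Heyting algebra $G$ there is a formula $\chi(G)$ of intuitionistic propositional logic such that a Heyting algebra $K$ refutes $\chi(G)$ iff $G\in\mathbf{SH}(K)$.
* (Jankov 1968) There are finite subdirectly irreducible Heyting algebras $G_0,G_1,\dots$ with $G_i\notin\mathbf{SH}(G_j)$ for $i\ne j$.

Recall the finite duality: finite Heyting algebras are the algebras $\mathrm{Up}(\mathcal G)$ with $\mathcal G$ a finite poset, subdirectly irreducible ones correspond to rooted $\mathcal G$, and $\mathrm{Up}(\mathcal G)\in\mathbf{SH}(\mathrm{Up}(\mathcal G'))$ iff $\mathcal G$ is a p-morphic image of an upset of $\mathcal G'$. Here a p-morphism $g$ is an order-preserving map such that $g(x)\le z$ implies $g(x')=z$ for some $x'\ge x$. So $G_i=\mathrm{Up}(\mathcal G_i)$ with $\mathcal G_i$ finite and rooted, and $\mathcal G_i$ is not a p-morphic image of an upset of $\mathcal G_j$ for $i\ne j$. At most one $\mathcal G_i$ has one element; dropping it, assume $|\mathcal G_i|>1$ for all $i$.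

**Step 1: making the posets wide.** The purpose is to separate them later from $\mathcal H_0$. Let $\mathcal G_i'$ be the disjoint union of $\mathcal G_i$ and three isolated points $u_1,u_2,u_3$, with a new root $\rho_i$ below everything. We claim that $\mathcal G_i'$ is not a p-morphic image of an upset $U$ of $\mathcal G_j'$ for $i\ne j$. Let $g:U\to\mathcal G_i'$ be such a map, $g(x)=\rho_i$, and let $z$ be the root of $\mathcal G_i$. Some $x'\ge x$ has $g(x')=z$, and $g$ maps ${\uparrow}x'$ onto ${\uparrow}z=\mathcal G_i$. Here $x'\ne\rho_j$: otherwise $x=\rho_j$ and $g(x)=z\ne\rho_i$. Also $x'\notin\{u_1,u_2,u_3\}$: otherwise ${\uparrow}x'$ has one element, but $|\mathcal G_i|>1$. So $x'\in\mathcal G_j$, and ${\uparrow}x'$ is an upset of $\mathcal G_j$ with $\mathcal G_i$ as a p-morphic image, a contradiction.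

**Step 2: the logics.** Let $K_i=\mathrm{Up}(\mathcal G_i')$ with $\forall=\exists=\mathrm{id}$. This is $\mathrm{Up}$ of the frame $(\mathcal G_i',\le,=)$, for which (1) is trivial; so MIPC is valid in $K_i$ by Lemma 4.4, and its set $\mathrm{Log}(K_i)$ of valid formulas is an extension of MIPC. Let $\chi_i=\chi(\mathrm{Up}(\mathcal G_i'))$, and let $\chi_i^*$ be $\chi_i$ with each letter $p$ replaced by $\exists p$. For $Z\subseteq\omega$ put
$$L_Z=L\cap\bigcap_{i\in Z}\mathrm{Log}(K_i).$$

**Step 3: $L_Z$ has no companion.** We have $\Phi\notin L_Z$ since $\Phi\notin L$. In $K_i$ we have $\exists q_i=q_i$, so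
$$c\wedge\Delta\le q_1\wedge q_2\wedge\neg(q_1\wedge q_2)=0.$$
Thus $\Delta\le\neg c=\neg\neg P\le\Theta$, and $\Phi$ and $F$ are valid in $K_i$. So $F\in L_Z$, and Theorem 3 applies.

**Step 4: the $L_Z$ are distinct; we show $\chi_i^*\in L_Z$ iff $i\notin Z$.** In $K_j$ we have $\exists=\mathrm{id}$, so $\chi_i^*$ is valid in $K_j$ iff $\chi_i$ is valid in $\mathrm{Up}(\mathcal G_j')$, iff $\mathrm{Up}(\mathcal G'_i)\notin\mathbf{SH}(\mathrm{Up}(\mathcal G_j'))$, iff $i\ne j$ by Step 1. It remains to see that $\chi_i^*\in L$ for all $i$.

In $\mathcal H$ the values of $\exists p$ range over the Heyting subalgebra $\mathcal H_0$, independently for different letters. So $\chi_i^*\in L$ iff $\chi_i$ is valid in $\mathcal H_0$, iff $\mathrm{Up}(\mathcal G_i')\notin\mathbf{SH}(\mathcal H_0)$. To prove the last statement consider the formula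
$$\beta:=\bigvee_{i\le2}\Bigl(p_i\to\bigvee_{j\ne i}p_j\Bigr),$$
with letters $p_0,p_1,p_2$. If $\beta$ is refuted at a point of a poset, then above this point there are $x_0,x_1,x_2$ with $x_i\in p_i$ and $x_i\notin p_j$ for $j\ne i$. They are pairwise incomparable: $x_i\le x_j$ with $i\ne j$ would give $x_j\in p_i$. Now $\mathcal H_0$ embeds, as a Heyting algebra, in the upsets of the poset of $E$-classes: the chain of the $C_n$, a point $\{o\}$ incomparable to them, and a bottom $\{r\}$. (For $U,V\in\mathcal H_0$ a point $x$ is in $U\to V$ iff every class seen from $x$ that is contained in $U$ is contained in $V$, and by (1) these are the classes above the class of $x$.) This poset has no 3-element antichain, so $\beta$ is valid in $\mathcal H_0$. Validity is inherited by $\mathbf{SH}$. But $\mathrm{Up}(\mathcal G_i')$ refutes $\beta$ at $\rho_i$ via $p_0=\{u_1\}$, $p_1=\{u_2\}$, $p_2=\{u_3\}$. So $\mathrm{Up}(\mathcal G_i')\notin\mathbf{SH}(\mathcal H_0)$.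

Hence $\chi_i^*\in L$ for all $i$, and $\chi_i^*\in L_Z$ iff $i\notin Z$. Different sets $Z$ give different logics $L_Z$, so there are $2^{\aleph_0}$ of them, and none has a modal companion. This ends the proof.
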